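# Circular geodesic submanifolds of complex space forms have parallel second fundamental form

## The theorem, its converse, and a classification

**Theorem A.** Let $\tilde M^N(c)$ be a non-flat complex space form, that is, $\mathbf{CP}^N(c)$ or $\mathbf{CH}^N(c)$ with constant holomorphic sectional curvature $c\neq 0$. Let $M$ be a circular geodesic submanifold of $\tilde M^N(c)$. Then $M$ is a totally real or a complex submanifold, and its second fundamental form $\sigma$ is parallel: $\nabla\sigma=0$. In particular the mean curvature vector satisfies $\nabla^\perp H=0$, so $|H|$ is automatically constant.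

A smooth curve $\gamma$ in a Riemannian manifold $\tilde M$, parametrized by arc length, is a *circle* if there are a constant $k\ge 0$ and a unit vector field $Y$ along $\gamma$ with
$$\tilde\nabla_{\dot\gamma}\dot\gamma=kY,\qquad \tilde\nabla_{\dot\gamma}Y=-k\dot\gamma .$$
In Euclidean space with $k>0$ this says that $\gamma+\tfrac1kY$ is constant, so that $\gamma$ runs on an ordinary circle of radius $1/k$. The case $k=0$ is that of geodesics. Let $f:M\to\tilde M$ be an isometric immersion of a connected complete Riemannian manifold. We call $M$ a *circular geodesic submanifold* if $f(\gamma)$ is a circle in $\tilde M$ for every geodesic $\gamma$ of $M$. The constant $k$ may a priori depend on $\gamma$. If $M$ is not complete, we use the same words when $f$ maps every geodesic *segment* of $M$ to a circle. Theorem A holds in this generality, because completeness is never used in its proof.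

The theorem answers a problem from the paper "Circular Geodesic Submanifolds with Parallel Mean Curvature Vector in a Non-flat Complex Space Form" (doi:10.3792/pjaa.73.55): if $M$ is circular geodesic in $\tilde M^N(c)$, $c\ne0$, and $|H|$ is constant, is $\sigma$ parallel? The answer is yes, and the assumption on $|H|$ is superfluous. In plain words: a creature in $M$ that walks straight ahead is seen from $\tilde M$ to walk on a circle, wherever it starts and in whatever direction. The theorem says that the bending of $M$ is then the same everywhere in the strongest infinitesimal sense, and that the tangent spaces of $M$ are either all $J$-invariant or all orthogonal to their images under $J$.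

There are two complements.

**Theorem B.** A connected submanifold of $\tilde M^N(c)$, $c\ne0$, is circular geodesic if and only if $\nabla\sigma=0$ and at each point $|\sigma(X,X)|$ is the same for all unit tangent vectors $X$.

**Theorem C.** Let $M$ be complete, circular geodesic, not totally real and not totally geodesic. Then $c>0$, $M$ is holomorphically isometric to $\mathbf{CP}^m(c/2)$ with $m=n/2$, $n=\dim_{\mathbb R}M$, and $f$ is, up to a holomorphic isometry, the second Veronese embedding into a totally geodesic $\mathbf{CP}^r(c)$, $r=\frac m2(m+3)$. Conversely this embedding is circular geodesic. For $c<0$ every circular geodesic submanifold is totally real or a totally geodesic complex submanifold.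

Throughout, $M$ is connected, $n\ge1$ and $c\ne0$.

## Gauss, Weingarten, Codazzi, and the splitting of $J$

For tangent fields $X,Y$ and a normal field $\eta$ the Gauss and Weingarten formulas are
$$\tilde\nabla_XY=\nabla_XY+\sigma(X,Y),\qquad \tilde\nabla_X\eta=-A_\eta X+\nabla^\perp_X\eta,\qquad \langle A_\eta X,Y\rangle=\langle\sigma(X,Y),\eta\rangle .$$
The mean curvature vector is $H=\frac1n\operatorname{trace}\sigma$. The covariant derivative of $\sigma$ is
$$T(X,Y,Z):=(\nabla_X\sigma)(Y,Z)=\nabla^\perp_X(\sigma(Y,Z))-\sigma(\nabla_XY,Z)-\sigma(Y,\nabla_XZ),$$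
which is symmetric in $Y,Z$. With $R(A,B)=[\nabla_A,\nabla_B]-\nabla_{[A,B]}$ the curvature of $\tilde M^N(c)$ is
$$\tilde R(A,B)C=\tfrac c4\{\langle B,C\rangle A-\langle A,C\rangle B+\langle JB,C\rangle JA-\langle JA,C\rangle JB-2\langle JA,B\rangle JC\},\tag{1}$$
and $\tilde\nabla\tilde R=0$. For instance, for orthonormal $X,Y$ we get $\langle\tilde R(X,Y)Y,X\rangle=\frac c4(1+3\langle JX,Y\rangle^2)$, which is $c$ for $Y=JX$. We shall use the Gauss and Codazzi equations in the forms
$$\langle R(V,X)X,Z\rangle=\langle\tilde R(V,X)X,Z\rangle+\langle\sigma(X,X),\sigma(V,Z)\rangle-\langle\sigma(X,V),\sigma(X,Z)\rangle,$$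
$$T(X,Y,Z)-T(Y,X,Z)=(\tilde R(X,Y)Z)^\perp .$$

The complex structure need not respect the splitting into tangent and normal parts. For tangent $Y$ and normal $\eta$ write
$$JY=PY+FY,\qquad J\eta=t\eta+\varphi\eta\qquad\text{(tangential + normal part)}.$$
Since $J$ is skew and isometric, $P$ and $\varphi$ are skew, $\langle t\eta,Y\rangle=-\langle\eta,FY\rangle$, and $|PY|^2+|FY|^2=|Y|^2$.

**Definition.** $M$ is *totally real* if $P\equiv0$, and *complex* if $F\equiv0$.

The standard $\mathbf{RP}^N\subset\mathbf{CP}^N$ is totally real, and a linear $\mathbf{CP}^k\subset\mathbf{CP}^N$ is complex. Every curve is totally real, because a skew map of a line is zero. A real hypersurface with unit normal $\nu$ in dimension $N\ge2$ is neither: $J\nu$ is tangent with $P(J\nu)=0$ and $F(J\nu)=-\nu$, while $PX=JX$ for $X\perp \nu,J\nu$.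

Comparing tangential and normal parts of $\tilde\nabla_X(JY)=J\tilde\nabla_XY$, that is, of
$$\nabla_X(PY)+\sigma(X,PY)-A_{FY}X+\nabla^\perp_X(FY)=P\nabla_XY+F\nabla_XY+t\sigma(X,Y)+\varphi\sigma(X,Y),$$
we obtain
$$(\nabla_XP)Y=A_{FY}X+t\sigma(X,Y),\qquad(\nabla_XF)Y=-\sigma(X,PY)+\varphi\sigma(X,Y).\tag{2}$$

**Complex submanifolds.** Suppose $F\equiv0$. Then $t=0$, so $P=J$ on tangent and $\varphi=J$ on normal vectors, and (2) says $\nabla P=0$ (so $M$ is Kähler) and $\sigma(X,JY)=J\sigma(X,Y)$. Thus $\sigma$ is complex bilinear. Since $J$ is parallel for $\nabla$ and for $\nabla^\perp$, $T$ is complex linear in its last two arguments. By (1) the normal part of $\tilde R(X,Y)Z$ vanishes, so Codazzi makes $T$ totally symmetric, hence complex trilinear.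

## Curves, and the conic in the complex projective plane

If $n=1$, the manifold $M$ is itself a geodesic. With $X$ its unit tangent, the normal part of the circle equation will read $(\nabla_X\sigma)(X,X)=0$, and this is all of $\nabla\sigma=0$. Totally geodesic submanifolds map geodesics to geodesics, so they are circular geodesic with $\sigma=0$.

Here is an example with $\sigma\ne0$ that is complex. Consider the conic
$$v:\mathbf{CP}^1\to\mathbf{CP}^2(c),\qquad v([z_0:z_1])=[z_0^2:\sqrt2\,z_0z_1:z_1^2].$$
The Kähler form of $\mathbf{CP}^N(c)$ is a constant (depending only on $c$) times $i\partial\bar\partial\log|z|^2$. As $|v(z)|^2=|z|^4$, we have $\log|v(z)|^2=2\log|z|^2$, so the induced metric is twice that of $\mathbf{CP}^1(c)$. Hence $v$ is an isometric immersion of $\mathbf{CP}^1(c/2)$. Complex bilinearity gives $\sigma(JX,JX)=-\sigma(X,X)$ and $|\sigma(X,JX)|=|\sigma(X,X)|$. The Gauss equation for the plane $X,JX$ reads $\frac c2=c-2|\sigma(X,X)|^2$, so $|\sigma(X,X)|^2=\frac c4$ for every unit $X$.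

Now differentiate $|\sigma(X,X)|^2=\frac c4|X|^4$ in a direction $V$: $\langle T(V,X,X),\sigma(X,X)\rangle=0$. Replacing $V$ by $JV$ gives $\langle JT(V,X,X),\sigma(X,X)\rangle=0$. So $T(V,X,X)$ is orthogonal to $\sigma(X,X)$ and to $J\sigma(X,X)$, which span the normal plane. Hence $T=0$, and by the easy half of Theorem B, proved independently below, the conic is circular geodesic.

## Isotropy and a formula for $\nabla\sigma$

**Step 1a. The circle equation.** The purpose is to turn the hypothesis into tensor equations. Let $\gamma$ be a unit speed geodesic of $M$, $X=\dot\gamma$, and $\xi=\sigma(X,X)=\tilde\nabla_XX$. The circle condition says $\xi=kY$, so $|\xi|=k$ is constant along $\gamma$, and $\tilde\nabla_X\xi=-k^2X$ (also if $k=0$). The tangential part of $\tilde\nabla_X\xi$ is $-A_\xi X$, and the normal part is $\nabla^\perp_X\xi=T(X,X,X)$, because $\nabla_XX=0$. As every unit vector is the velocity of a geodesic,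
$$A_{\sigma(X,X)}X=|\sigma(X,X)|^2X,\qquad (\nabla_X\sigma)(X,X)=0\qquad\text{for every unit }X.\tag{3}$$

**Step 1b. One constant for all geodesics.** By (3), $\langle\sigma(X,X),\sigma(X,Z)\rangle=0$ for $Z\perp X$. The derivative of $X\mapsto|\sigma(X,X)|^2$ on the unit sphere of $T_pM$ in direction $Z$ is $4\langle\sigma(X,X),\sigma(X,Z)\rangle=0$. So this function is constant on the sphere (if $n=1$ the only unit vectors are $\pm X$). It is also constant along geodesics, and any two points of the connected manifold $M$ are joined by a broken geodesic. Hence there is a constant $\lambda\ge0$ with $|\sigma(X,X)|^2=\lambda^2|X|^4$ on all of $TM$. Polarizing this quartic identity in two of the four slots,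
$$\langle\sigma(X,X),\sigma(V,Z)\rangle+2\langle\sigma(X,V),\sigma(X,Z)\rangle=\lambda^2(|X|^2\langle V,Z\rangle+2\langle X,V\rangle\langle X,Z\rangle).\tag{4}$$

**Step 1c. $\nabla\sigma$ is algebraic in $J$.** We combine $T(X,X,X)=0$ with Codazzi. Polarizing $T(X,X,X)=0$ gives $T(X,Y,Z)+T(Y,Z,X)+T(Z,X,Y)=0$. By Codazzi and the symmetry in the last two slots,
$$T(Y,Z,X)=T(X,Y,Z)-(\tilde R(X,Y)Z)^\perp,\qquad T(Z,X,Y)=T(X,Y,Z)-(\tilde R(X,Z)Y)^\perp ,$$
so $3T(X,Y,Z)=(\tilde R(X,Y)Z)^\perp+(\tilde R(X,Z)Y)^\perp$. By (1), $(\tilde R(X,Y)Z)^\perp=\frac c4\{\langle PY,Z\rangle FX-\langle PX,Z\rangle FY-2\langle PX,Y\rangle FZ\}$. Adding the same expression with $Y,Z$ exchanged, the $FX$-terms cancel as $P$ is skew, and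
$$(\nabla_X\sigma)(Y,Z)=-\tfrac c4\{\langle PX,Y\rangle FZ+\langle PX,Z\rangle FY\}.\tag{5}$$
So if $P\equiv0$ or $F\equiv0$, then $\nabla\sigma=0$. What remains is to exclude submanifolds for which $J$ mixes tangent and normal directions.

**Step 1d. Reduction to an open set.** Let $U=\{p\in M:P_p\neq0\}$, an open set. If $U=\emptyset$, $M$ is totally real and $\nabla\sigma=0$. Suppose $U\ne\emptyset$ and that we know $F=0$ on $U$. Then $|PY|=|Y|$ on $U$, by continuity also on $\overline U$, so $\overline U\subset U$. As $M$ is connected, $U=M$, so $F\equiv0$, $M$ is complex and $\nabla\sigma=0$. Therefore it suffices to show that $F=0$ on $U$.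

**Step 1e. The case $\lambda=0$.** Then $\sigma=0$ and the left side of (5) is zero. At $p\in U$ choose $X$ with $PX\ne0$. Taking $Y=Z=PX$ in (5) gives $FPX=0$. Then $Y=PX$ with arbitrary $Z$ gives $|PX|^2FZ=0$. So $F=0$ on $U$.

## Hypersurfaces, and why the formula for $\nabla\sigma$ alone is not enough

For a real hypersurface, $N\ge2$, these equations suffice. Write $\sigma(X,X)=\langle AX,X\rangle\nu$. Isotropy says $|\langle AX,X\rangle|=\lambda$ on the unit sphere of $T_pM$. The sphere is connected, so $\langle AX,X\rangle$ is constant there, and $A=\pm\lambda I$. The sign is locally constant for a local unit normal, so $\nabla\sigma=0$. But then the argument of Step 1e applies word for word and gives $F=0$, which is false for a hypersurface. So no real hypersurface with $N\geq 2$ is circular geodesic.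

In higher codimension isotropy no longer determines $\sigma$, and the natural first attempt is to contradict (5) when $P\ne0\neq F$. This attempt fails, because (5) has honest solutions of that kind. Take $c=4$, $N\ge2$, and a geodesic sphere of radius $r\in(0,\frac\pi2)$ in $\mathbf{CP}^N(4)$, with inward unit normal $\nu$, and put $\zeta=-J\nu$. Along a radial geodesic the Jacobi fields that vanish at the centre and are orthogonal to the geodesic have length proportional to $\sin2s$ in the direction $J\nu$ (curvature $4$) and to $\sin s$ in the directions orthogonal to $\nu,J\nu$ (curvature $1$). So $A$ has eigenvalue $2\cot2r=\cot r-\tan r$ on $\zeta$ and $\cot r$ on $\zeta^\perp$: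
$$AX=\cot r\,X-\tan r\,\langle X,\zeta\rangle\zeta .$$
Now $\tilde\nabla_X\zeta=-J\tilde\nabla_X\nu=JAX$ and $P\zeta=0$, so $\nabla_X\zeta=PAX=\cot r\,PX$ and
$$(\nabla_XA)Y=-\tan r\{\langle\nabla_X\zeta,Y\rangle\zeta+\langle\zeta,Y\rangle\nabla_X\zeta\}=-\langle PX,Y\rangle\zeta-\langle\zeta,Y\rangle PX .$$
As $FZ=\langle JZ,\nu\rangle\nu=\langle Z,\zeta\rangle\nu$, this is exactly (5) with $c=4$. It is not zero: with $PX\ne0$, $Y=PX$, $Z=\zeta$ one gets $-|PX|^2\nu$. So (5) is compatible with $P\neq0$, $F\ne0$, $\nabla\sigma\ne0$. What these spheres lack is isotropy. The proof must make (4) and (5) interact.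

## The interaction of isotropy with $J$ along a geodesic

From now on $\lambda>0$ and all computations are made at points of $U$. Then $n\ge2$, since $P$ is skew and nonzero there.

**Step 2a. A first-order consequence.** We differentiate isotropy and insert (5). By (5), $T(V,X,X)=-\frac c2\langle PV,X\rangle FX=\frac c2\langle PX,V\rangle FX$. Extend $X$ with $\nabla X=0$ at $p$ and differentiate $|\sigma(X,X)|^2=\lambda^2|X|^4$ in direction $V=PX$:
$$0=2\langle T(PX,X,X),\sigma(X,X)\rangle=c|PX|^2\langle FX,\sigma(X,X)\rangle .$$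
As $P_p\ne0$, the vectors with $PX\ne0$ are dense in $T_pM$. So the cubic form $\langle FX,\sigma(X,X)\rangle$ vanishes, and differentiating it in direction $Y$,
$$\langle FX,\sigma(X,X)\rangle=0,\qquad\langle FY,\sigma(X,X)\rangle=-2\langle FX,\sigma(X,Y)\rangle.\tag{6}$$

**Step 2b. The variables.** For unit $X$ put
$$\xi=\sigma(X,X),\quad a=PX,\quad b=A_{FX}X,\quad\langle LY,Z\rangle=\langle\sigma(X,Y),\sigma(X,Z)\rangle,$$
$$m=\tfrac c4|FX|^2=\tfrac c4(1-|a|^2),\qquad q=\lambda^2+\tfrac c4 .$$
(This function $m$ has nothing to do with the integer $m$ of Theorem C.) Then $a\perp X$. Since $\langle b,Y\rangle=\langle FX,\sigma(X,Y)\rangle$, (6) gives $b\perp X$ and $\langle\xi,FY\rangle=-2\langle b,Y\rangle$, which means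
$$t\xi=2b .$$
$L$ is symmetric, and $LX=\lambda^2X$ by (3), so $L$ preserves $X^\perp$. Write $uw^T$ for the operator $V\mapsto\langle w,V\rangle u$.

**Step 2c. The vector $\varphi\xi$ against $\sigma(X,\cdot)$.** This is a second differentiation. The identity $\langle FX,\sigma(X,X)\rangle=0$ holds on the open set $U$. We differentiate it in direction $V$, with $\nabla X=0$ at the point, using (2) and $T(V,X,X)=\frac c2\langle a,V\rangle FX$:
$$-\langle\sigma(V,a),\xi\rangle+\langle\varphi\sigma(V,X),\xi\rangle+2m\langle V,a\rangle=0 .$$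
By (4) and $a\perp X$, $\langle\sigma(V,a),\xi\rangle=\lambda^2\langle V,a\rangle-2\langle La,V\rangle$. As $\varphi$ is skew, for all $V$
$$\langle\varphi\xi,\sigma(X,V)\rangle=\langle e,V\rangle,\qquad e=2La+(2m-\lambda^2)a.\tag{7}$$

**Step 2d. Differential equations along a geodesic.** Let $'$ be covariant differentiation in $M$ along a geodesic in $U$ with $\dot\gamma=X$. From (5), $T(X,X,Y)=-\frac c4\langle a,Y\rangle FX$. From (2), $a'=(\nabla_XP)X=b+t\xi=3b$ and $\nabla_X^\perp(FX)=(\nabla_XF)X=\varphi\xi-\sigma(X,a)$. For $Z$ parallel along $\gamma$,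
$$\langle b',Z\rangle=\langle FX,\sigma(X,Z)\rangle'=\langle\varphi\xi-\sigma(X,a),\sigma(X,Z)\rangle-\tfrac c4|FX|^2\langle a,Z\rangle=\langle e-La-ma,Z\rangle ,$$
$$\langle LY,Z\rangle'=\langle T(X,X,Y),\sigma(X,Z)\rangle+\langle\sigma(X,Y),T(X,X,Z)\rangle=-\tfrac c4\{\langle a,Y\rangle\langle b,Z\rangle+\langle b,Y\rangle\langle a,Z\rangle\},$$
the last for $Y,Z$ parallel. Altogether
$$a'=3b,\quad b'=La+(m-\lambda^2)a,\quad L'=-\tfrac c4(ab^T+ba^T),\quad m'=-\tfrac{3c}2\langle a,b\rangle.\tag{8}$$

**Step 2e. The Jacobi operator.** Put $R_XV=R(V,X)X$ for $V\perp X$. By (1), $\tilde R(V,X)X=\frac c4\{V+3\langle a,V\rangle JX\}$, since $\langle JV,X\rangle=-\langle a,V\rangle$. By (4), $\langle\xi,\sigma(V,Z)\rangle-\langle LV,Z\rangle=\lambda^2\langle V,Z\rangle-3\langle LV,Z\rangle$. The Gauss equation gives, on $X^\perp$,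
$$R_X=q-3L+\tfrac{3c}4aa^T.\tag{9}$$

The system (8) is closed in $(a,b,L,m)$. This is useful, but as a system of ordinary differential equations it has local solutions for all initial values, so (8) alone cannot give a contradiction. We need one more algebraic relation among $a,b,L,m$, to be differentiated with (8). So far we have used the circle equation along a single geodesic and differentiated its consequences. But the equation $\tilde\nabla_X\tilde\nabla_XX=-\lambda^2X$ holds on *neighbouring* geodesics too, with the *same* $\lambda$. Its variation is a third-order equation for Jacobi fields of $M$, and these already satisfy a second-order equation. The two together are overdetermined.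

## The variation of the circle equation

**Step 3a. A third-order equation for Jacobi fields.** Let $\gamma$ be the geodesic with $\dot\gamma(0)=X$, and let $V$ be the Jacobi field along $\gamma$ with prescribed $V(0),V'(0)\in X^\perp$. As $\langle V,X\rangle''=-\langle R(V,X)X,X\rangle=0$ with zero initial data, $V\perp X$ and $V'\perp X$ along $\gamma$.

We realize $V$ by *unit speed* geodesics. Let $\alpha$ be a curve with $\alpha(0)=\gamma(0)$ and $\dot\alpha(0)=V(0)$, and let $W(\tau)$ be the normalization of the parallel translate along $\alpha$ of $X+\tau V'(0)$. The vector before normalization has length $\sqrt{1+\tau^2|V'(0)|^2}$, whose derivative at $\tau=0$ is zero, so $W'(0)=V'(0)$. The variation field of $s\mapsto\exp_{\alpha(\tau)}(sW(\tau))$ at $\tau=0$ is a Jacobi field with the same initial data as $V$, hence is $V$ ($s,\tau$ small).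

Let $E$ be the velocity field $\partial_s$ of the family in $\tilde M$, write $V$ also for $\partial_\tau$, and let $D=\tilde\nabla$. By Step 1, $D_sD_sE=-\lambda^2E$. Apply $D_\tau$, using $D_\tau E=D_sV$ and $D_\tau D_s=D_sD_\tau+\tilde R(V,E)$ twice:
$$D_\tau D_sD_sE=D_s\big(D_sD_sV+\tilde R(V,E)E\big)+\tilde R(V,E)D_sE=-\lambda^2D_sV .$$
Expand $D_s(\tilde R(V,E)E)$ with $\tilde\nabla\tilde R=0$. At $\tau=0$, where $E=X$ and $D_sE=\xi$, and with $D=\tilde\nabla_X$,
$$D^3V+\lambda^2DV+\tilde R(DV,X)X+\tilde R(V,\xi)X+2\tilde R(V,X)\xi=0.\tag{10}$$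

**Step 3b. The curvature terms.** We have $DV=V'+\sigma(X,V)$. By (6), $\langle JX,\xi\rangle=0$ and $\langle JV,\xi\rangle=-2\langle b,V\rangle$. Further $\langle JV,X\rangle=-\langle a,V\rangle$, $\langle DV,X\rangle=0$ and $\langle DV,JX\rangle=\langle a,V'\rangle+\langle b,V\rangle$. Inserting these in (1),

- $\tilde R(DV,X)X=\frac c4\{DV+3(\langle a,V'\rangle+\langle b,V\rangle)JX\}$,
- $\tilde R(V,\xi)X=\frac c4\{-\langle JV,X\rangle J\xi-2\langle JV,\xi\rangle JX\}=\frac c4\{\langle a,V\rangle J\xi+4\langle b,V\rangle JX\}$,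
- $\tilde R(V,X)\xi=\frac c4\{-\langle JV,\xi\rangle JX-2\langle JV,X\rangle J\xi\}=\frac c4\{2\langle b,V\rangle JX+2\langle a,V\rangle J\xi\}$.

So the curvature terms of (10) sum to $\frac c4\{DV+(3\langle a,V'\rangle+11\langle b,V\rangle)JX+5\langle a,V\rangle J\xi\}$.

**Step 3c. The normal part of $D^3V$.** By the formula for $T(X,X,\cdot)$ we have $\nabla^\perp_X\sigma(X,V)=\sigma(X,V')-\frac c4\langle a,V\rangle FX$, and likewise with $V'$ in place of $V$. With $V''=-R_XV$ and $A_{\sigma(X,V)}X=LV$,
$$D^2V=-R_XV-LV+2\sigma(X,V')-\tfrac c4\langle a,V\rangle FX .$$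
Differentiate once more and take normal parts, using $\nabla_X^\perp(FX)=\varphi\xi-\sigma(X,a)$ and $\langle a,V\rangle'=3\langle b,V\rangle+\langle a,V'\rangle$:
$$(D^3V)^\perp=-\sigma(X,R_XV)-\sigma(X,LV)-2\sigma(X,R_XV)-\tfrac c2\langle a,V'\rangle FX-\tfrac c4(3\langle b,V\rangle+\langle a,V'\rangle)FX-\tfrac c4\langle a,V\rangle(\varphi\xi-\sigma(X,a)).$$

**Step 3d. The key identity.** Collect the normal part of (10). The coefficient of $\langle a,V'\rangle FX$ is $-\frac c2-\frac c4+\frac{3c}4=0$. That of $\langle b,V\rangle FX$ is $-\frac{3c}4+\frac{11c}4=2c$, and that of $\langle a,V\rangle\varphi\xi$ is $-\frac c4+\frac{5c}4=c$. What remains is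
$$\sigma\big(X,(-3R_X-L+q)V\big)+2c\langle b,V\rangle FX+c\langle a,V\rangle\varphi\xi+\tfrac c4\langle a,V\rangle\sigma(X,a)=0 .$$
By (9), $-3R_X-L+q=8L-2q-\frac{9c}4aa^T$. Dividing by $2$, for all $V\perp X$,
$$4\sigma(X,LV)-q\,\sigma(X,V)-c\langle a,V\rangle\sigma(X,a)+c\langle b,V\rangle FX+\tfrac c2\langle a,V\rangle\varphi\xi=0.\tag{11}$$

## Algebraic relations among $a$, $b$, $L$

**Step 3e. Two contractions of the key identity.** Take the inner product of (11) with $\sigma(X,Z)$, $Z\perp X$. By (7) the last term gives $\frac c2\langle a,V\rangle\langle e,Z\rangle$ with $\frac c2e=cLa+c(m-\frac{\lambda^2}2)a$, and its part $cLa$ cancels the third term. So on $X^\perp$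
$$4L^2-qL+c\,bb^T+c\left(m-\tfrac{\lambda^2}2\right)aa^T=0.\tag{12}$$
Next take the inner product with $FX$. Here $\langle\sigma(X,W),FX\rangle=\langle b,W\rangle$, $c|FX|^2=4m$, and $\langle\varphi\xi,FX\rangle=\langle J\xi,JX\rangle-\langle t\xi,a\rangle=-2\langle a,b\rangle$. This gives
$$4Lb=(q-4m)b+2c\langle a,b\rangle a.\tag{13}$$

**Step 3f. Differentiating (12).** The goal is a second formula for $Lb$. By (8),
$$-c\{a(Lb)^T+(Lb)a^T+b(La)^T+(La)b^T\}+\tfrac{qc}4(ab^T+ba^T)+c\{(La)b^T+b(La)^T\}$$
$$+\,c(m-\lambda^2)(ab^T+ba^T)-\tfrac{3c^2}2\langle a,b\rangle aa^T+3c\left(m-\tfrac{\lambda^2}2\right)(ab^T+ba^T)=0 .$$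
The terms containing $La$ cancel. After division by $c$ this is $av^T+va^T=0$ with
$$v=-Lb+\left(\tfrac q4+4m-\tfrac52\lambda^2\right)b-\tfrac{3c}4\langle a,b\rangle a .$$
Let $a\ne0$. Applying $av^T+va^T=0$ to $a$ shows $v=sa$ for some $s$. Then $2s\,aa^T=0$, so $v=0$ and $4Lb=(q+16m-10\lambda^2)b-3c\langle a,b\rangle a$. Subtracting (13) and dividing by $5$,
$$2(2m-\lambda^2)\,b=c\langle a,b\rangle a\qquad\text{whenever }a\ne0.\tag{14}$$

**Step 3g. $\langle a,b\rangle=0$ for all unit $X$ over $U$.** Otherwise $\langle a,b\rangle\ne0$ on an open interval of some geodesic in $U$. There we pair (14) with $a$ and divide by $\langle a,b\rangle$, which gives $4m-2\lambda^2=c|a|^2$. As $4m=c-c|a|^2$, this means $2c|a|^2=c-2\lambda^2$, so $|a|^2$ is constant on the interval. But $(|a|^2)'=2\langle a,3b\rangle=6\langle a,b\rangle\ne0$, a contradiction. So (14) now says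
$$a\ne0,\ b\ne0\ \Longrightarrow\ m=\tfrac{\lambda^2}2.\tag{15}$$

## The vector $A_{FX}X$ vanishes over $U$

**Step 4a. Consequences of $b\not\equiv0$ at a point.** Suppose $b\not\equiv0$ on $T_pM$, $p\in U$. The maps $X\mapsto PX$ and $X\mapsto A_{FX}X$ are homogeneous polynomial maps, neither identically zero, so the product $|PX|^2|A_{FX}X|^2$ is a nonzero polynomial. Hence the set $O$ of unit $X\in T_pM$ with $a\ne0$, $b\ne0$ is open and nonempty in the unit sphere. For $X\in O$, (15) gives $|FX|^2=2\lambda^2/c$, so $c>0$. The quadratic forms $|FX|^2$ and $\frac{2\lambda^2}c|X|^2$ agree on an open cone, hence on $T_pM$. With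
$$\mu^2:=1-\tfrac{2\lambda^2}c$$
we have $|PX|^2=\mu^2|X|^2$ and, as $P$ is skew, $P^2=-\mu^2I$ at $p$. Here $0<\mu^2<1$, since $P_p\ne0$ and $\lambda>0$.

**Step 4b. The length of $b$.** For $X\in O$, (13) with $\langle a,b\rangle=0$ and $4m=2\lambda^2$ reads $Lb=\rho b$, $4\rho=q-2\lambda^2=\frac c4-\lambda^2$. In (12) the last term is zero. Applying (12) to $b$ gives $c|b|^2=\rho(q-4\rho)=2\lambda^2\rho$. Since $\lambda^2=\frac c2(1-\mu^2)$,
$$|b|^2=\tfrac{\lambda^2}{2c}\left(\tfrac c4-\lambda^2\right)=\tfrac{\lambda^2}8(2\mu^2-1),\qquad\text{so }\mu^2>\tfrac12.\tag{16}$$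

**Step 4c. A formula for $J\sigma(X,X)$.** Let $X\in O$. Applying (12) to $a$ gives $L(4La-qa)=0$, hence $|\sigma(X,4La-qa)|^2=\langle L(4La-qa),4La-qa\rangle=0$. So (11) with $V=a$ becomes $-c\mu^2\sigma(X,a)+\frac c2\mu^2\varphi\xi=0$, i.e. $\varphi\xi=2\sigma(X,a)$. Together with $t\xi=2b$,
$$J\sigma(X,X)=2A_{FX}X+2\sigma(X,PX).\tag{17}$$
Both sides are quadratic in $X$, so (17) holds for all $X\in T_pM$.

**Step 4d. Applying $J$ twice.** Polarizing the normal part of (17), $\varphi\sigma(X,Y)=\sigma(X,PY)+\sigma(Y,PX)$. For unit $X$ and $Y=PX$ this is $\varphi\sigma(X,PX)=-\mu^2\xi+\sigma(PX,PX)$. Apply $J$ to (17) and take normal parts: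
$$-\xi=2Fb-2\mu^2\xi+2\sigma(PX,PX),\qquad\text{i.e.}\qquad2\sigma(PX,PX)=(2\mu^2-1)\xi-2Fb .$$
Let $X\in O$ and compare squared lengths. By isotropy $|\sigma(PX,PX)|^2=\lambda^2\mu^4$. By (6) $\langle\xi,Fb\rangle=-2|b|^2$. By Step 4a $|Fb|^2=(1-\mu^2)|b|^2$. So
$$4\lambda^2\mu^4=(2\mu^2-1)^2\lambda^2+8(2\mu^2-1)|b|^2+4(1-\mu^2)|b|^2,$$
which is $(4\mu^2-1)\lambda^2=(12\mu^2-4)|b|^2$. As $\frac12<\mu^2<1$, the left side is $>\lambda^2$, while by (16) the right side is
$$\tfrac{\lambda^2}8(12\mu^2-4)(2\mu^2-1)<\tfrac{\lambda^2}8\cdot8\cdot1=\lambda^2 .$$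
This is a contradiction. Hence $b\equiv0$ over $U$.

## The normal part of $J$ vanishes over $U$

**Step 5a. The value of $\lambda$.** Since $b\equiv0$ over $U$, also $b'=0$ along geodesics in $U$. So (8) gives $La=(\lambda^2-m)a$, and then $e=2La+(2m-\lambda^2)a=\lambda^2a$. Moreover $t\xi=2b=0$, so $\varphi\xi=J\xi$ and $|\varphi\xi|=\lambda$. Pair (11) with $\varphi\xi$, using $\langle\varphi\xi,\sigma(X,W)\rangle=\lambda^2\langle a,W\rangle$ from (7), and divide by $\lambda^2$:
$$4La-qa-c|a|^2a+\tfrac c2a=0 .$$
If $a\ne0$, then $4(\lambda^2-m)-\lambda^2-\frac c4-c|a|^2+\frac c2=0$. With $4m=c-c|a|^2$ the $|a|^2$-terms cancel and $3\lambda^2=\frac{3c}4$. At each point of $U$ some $X$ has $a\ne0$, so, if $U\ne\emptyset$,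
$$\lambda^2=\tfrac c4\quad(\text{so }c>0).\tag{18}$$

**Step 5b. A formula for $\sigma(X,PX)$.** Now $\lambda^2-m=\lambda^2|a|^2$. Hence $|\sigma(X,a)|^2=\langle La,a\rangle=\lambda^2|a|^4$ and $\langle J\xi,\sigma(X,a)\rangle=\langle e,a\rangle=\lambda^2|a|^2$, so
$$\big|\sigma(X,a)-|a|^2J\xi\big|^2=\lambda^2|a|^4-2\lambda^2|a|^4+\lambda^2|a|^4=0 .$$
By homogeneity, for all $X\in T_pM$, $p\in U$,
$$|X|^2\sigma(X,PX)=|PX|^2J\sigma(X,X).\tag{19}$$

**Step 5c. The nonzero eigenvalues of $P$ are $\pm i$.** As $P$ is skew, $(\ker P)^\perp$ is an orthogonal sum of planes with orthonormal bases $X,\hat X$ such that $PX=\mu\hat X$, $P\hat X=-\mu X$, $\mu>0$. Formula (19) for $X$ and for $\hat X$ gives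
$$\sigma(X,\hat X)=\mu J\sigma(X,X),\qquad-\sigma(X,\hat X)=\mu J\sigma(\hat X,\hat X),$$
so $\sigma(\hat X,\hat X)=-\sigma(X,X)$. By (4) with $V=Z=\hat X$, $-\lambda^2+2|\sigma(X,\hat X)|^2=\lambda^2$, so $|\sigma(X,\hat X)|=\lambda$. But $|\sigma(X,\hat X)|=\mu\lambda$, hence $\mu=1$ for all these planes. So for $Y\in(\ker P)^\perp$ we have $|PY|=|Y|$, i.e. $FY=0$, $PY=JY$ and $P(JY)=-Y$. For unit $Y$ there, the pair $Y,JY$ is of the kind just treated, with $\mu=1$, so $\sigma(JY,JY)=-\sigma(Y,Y)$.

**Step 5d. $P$ has no kernel.** Suppose $X\in\ker P$ is a unit vector, and let $Y$ be a unit vector in $(\ker P)^\perp\ne0$. Insert $X+\tau Y$ in (19). Its squared length is $1+\tau^2$ and its image under $P$ is $\tau JY$, so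
$$(1+\tau^2)\{\tau\sigma(X,JY)+\tau^2\sigma(Y,JY)\}=\tau^2J\{\sigma(X,X)+2\tau\sigma(X,Y)+\tau^2\sigma(Y,Y)\}$$
for all real $\tau$. The coefficients of $\tau^2$ and $\tau^4$ give $\sigma(Y,JY)=J\sigma(X,X)$ and $\sigma(Y,JY)=J\sigma(Y,Y)$, so $\sigma(Y,Y)=\sigma(X,X)$. The same with $JY\in(\ker P)^\perp$ in place of $Y$ gives $\sigma(JY,JY)=\sigma(X,X)$. But $\sigma(JY,JY)=-\sigma(Y,Y)$, so $\sigma(X,X)=0$, contradicting $\lambda>0$.

Hence $\ker P=0$ and, by Step 5c, $F=0$ on $U$. By Step 1d, $M$ is totally real or complex, and $\nabla\sigma=0$. Taking the trace gives $\nabla^\perp H=0$, so $|H|^2$ has zero differential and is constant on the connected manifold $M$. This proves Theorem A. $\blacksquare$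

## Parallel and isotropic implies circular geodesic: Theorem B

If $M$ is circular geodesic, then $\nabla\sigma=0$ by Theorem A and $|\sigma(X,X)|=\lambda$ for all unit $X$ by Step 1b.

Conversely let $\nabla\sigma=0$ and $|\sigma(X,X)|=\lambda(p)$ for all unit $X\in T_pM$. Let $X$ be the velocity of a unit speed geodesic and $\xi=\sigma(X,X)$. Then $\nabla^\perp_X\xi=(\nabla_X\sigma)(X,X)=0$, so $\lambda=|\xi|$ is constant along the geodesic. Differentiating the constant function $|\sigma(X,X)|^2$ over the unit sphere of $T_pM$ gives $\langle\sigma(X,X),\sigma(X,Z)\rangle=0$ for $Z\perp X$, i.e. $A_\xi X=\lambda^2X$. Hence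
$$\tilde\nabla_XX=\xi,\qquad\tilde\nabla_X\xi=-A_\xi X+\nabla_X^\perp\xi=-\lambda^2X .$$
So $f(\gamma)$ is a circle with $k=\lambda$ and $Y=\xi/\lambda$, and a geodesic if $\lambda=0$. This direction uses neither Theorem A nor completeness. $\blacksquare$

## The second Veronese embedding: Theorem C

The second Veronese embedding $v:\mathbf{CP}^m\to\mathbf{CP}^r(c)$ sends $[z]$ to the point with homogeneous coordinates $z_i^2$ and $\sqrt2\,z_iz_j$ ($i<j$). There are $\frac12(m+1)(m+2)=r+1$ of these, with $r=\frac m2(m+3)$. As for the conic, $|v(z)|^2=|z|^4$, so the induced metric is that of $\mathbf{CP}^m(c/2)$. The map is injective, because the rank one matrix $(z_iz_j)$ determines $z$ up to a scalar. Its image lies in no hyperplane, because the monomials $z_iz_j$, $i\le j$, are linearly independent.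

**Step C1. The intrinsic geometry of $M$.** Let $M$ be complete, circular geodesic, not totally real, not totally geodesic. Then $\lambda>0$ and $P\not\equiv0$. By the proof of Theorem A, $M$ is complex, hence Kähler, and $\lambda^2=c/4$, so $c>0$. Since $\sigma(JX,JX)=-\sigma(X,X)$ and $\sigma(X,JX)=J\sigma(X,X)$, the Gauss equation gives holomorphic sectional curvature $c-2\lambda^2=\frac c2$. By the theorem of Hawley and Igusa, a complete simply connected Kähler manifold of complex dimension $m$ and constant holomorphic sectional curvature $c/2>0$ is holomorphically isometric to $\mathbf{CP}^m(c/2)$. Applied to the universal covering of $M$, this yields a holomorphic Riemannian covering $\pi:\mathbf{CP}^m(c/2)\to M$, $m=n/2$.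

**Step C2. The immersion.** Choose $N'\ge\max(N,r)$ and regard $\mathbf{CP}^N(c)$ and $\mathbf{CP}^r(c)$ as totally geodesic complex submanifolds of $\mathbf{CP}^{N'}(c)$. Calabi's rigidity theorem (Ann. of Math. 58 (1953)) states that two holomorphic isometric immersions of a connected Kähler manifold into $\mathbf{CP}^{N'}(c)$ differ by a holomorphic isometry of $\mathbf{CP}^{N'}(c)$. So $f\circ\pi=g\circ v$ for such an isometry $g$. As $v$ is injective, $\pi$ is injective, and $M$ is holomorphically isometric to $\mathbf{CP}^m(c/2)$. Since the image of $v$ spans $\mathbf{CP}^r$, $f(M)$ spans the totally geodesic $g(\mathbf{CP}^r(c))$. This span of $f(M)\subset\mathbf{CP}^N(c)$ is contained in $\mathbf{CP}^N(c)$. So $f$ is, up to a holomorphic isometry, the Veronese embedding into a totally geodesic $\mathbf{CP}^r(c)$.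

**Step C3. The Veronese embedding is circular geodesic.** We check the two conditions of Theorem B in $\mathbf{CP}^r(c)$. This is enough, because a totally geodesic inclusion does not change $\sigma$. The map $v$ is equivariant under $SU(m+1)$, which acts by isometries on both sides. It is transitive on points, and the isotropy group of a point is transitive on unit tangent vectors. So $|\sigma(X,X)|$ is constant on unit vectors.

For $\nabla\sigma=0$ recall that $\nabla\sigma$ is complex trilinear, since the submanifold is complex. At $[1:0:\dots:0]$ consider the isometry $z_0\mapsto z_0$, $z_j\mapsto e^{i\theta}z_j$ ($j\ge1$). In the affine coordinates $w_j=z_j/z_0$ the map $v$ has the components $\sqrt2\,w_j$ in the $z_0z_j$-directions and quadratic components in the $z_jz_k$-directions, $j,k\ge1$. So the tangent space is spanned by the $z_0z_j$-directions, on which the isometry acts by $e^{i\theta}$, and the normal space in $\mathbf{CP}^r$ by the $z_jz_k$-directions, on which it acts by $e^{2i\theta}$. Equivariance and trilinearity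 give
$$e^{2i\theta}\,\nabla\sigma=e^{3i\theta}\,\nabla\sigma\qquad\text{for all }\theta,$$
so $\nabla\sigma=0$ at this point, and by homogeneity everywhere. Theorem B applies.

**Step C4. Negative curvature.** Let $c<0$. If $\lambda>0$ and $P\not\equiv0$, then (18) would give $c=4\lambda^2>0$, which is impossible. So $P\equiv0$ and $M$ is totally real, or $\lambda=0$ and $M$ is totally geodesic. In the second case Theorem A says that $M$ is totally real or complex. $\blacksquare$
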